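# Fourier decay on average for irreducible self-similar measures

## 1. Theorem A and what it says

**Theorem A.** Let $k\ge 1$ and $m\ge 2$. Let $(p_1,\dots,p_m)$ be a probability vector with all $p_i>0$, and let $f_i(x)=r_iO_ix+t_i$ be similarities of $\mathbb R^k$ with $0<r_i<1$, $O_i$ orthogonal and $t_i\in\mathbb R^k$. Let $\mu$ be a Borel probability measure on $\mathbb R^k$ with
$$\mu=\sum_{i=1}^m p_i\,(f_i)_*\mu, \tag{1}$$
and suppose that $\operatorname{supp}\mu$ is not contained in any proper affine subspace of $\mathbb R^k$. Then for every $\varepsilon>0$ there is $\delta>0$ such that for all sufficiently large $R$ the set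
$$E_\delta(R)=\{\xi\in\mathbb R^k:\ |\xi|<R,\ |\widehat\mu(\xi)|\ge R^{-\delta}\} \tag{2}$$
can be covered by $\ll_\varepsilon R^\varepsilon$ balls of radius $1$.

Here $\widehat\mu(\xi)=\int e^{-2\pi i\langle\xi,x\rangle}\,d\mu(x)$. A measure satisfying (1) is called *self-similar*. If its support lies in no proper affine subspace, it is called *irreducible*. The covering property in the conclusion is called *polynomial Fourier decay on average*. So Theorem A says: every irreducible self-similar measure on $\mathbb R^k$ has polynomial Fourier decay on average. This was posed as a conjecture in "Fourier Transforms And Nonlinear Images Of Self-Similar Sets And Measures"; the case $k=1$ (for non-atomic measures) and the irreducible homogeneous case without rotations are quoted there as known. We shall use neither. Sharper statements (Theorems B, C, D and a Corollary) come in Section 6.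

Three points in the statement deserve comment.

*Irreducibility is needed.* Suppose $\operatorname{supp}\mu$ lies in the hyperplane $\{\langle\theta,x\rangle=c\}$ with $|\theta|=1$. Then $\widehat\mu(x\theta)=e^{-2\pi i xc}$ has modulus $1$ for all real $x$. So $E_\delta(R)$ contains a segment of length $2R$ for every $\delta>0$, and at least $R$ unit balls are needed. Example: the Cantor measure placed on the first axis of $\mathbb R^2$ is self-similar, and its transform has modulus $1$ on the second axis.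

*"On average" is needed.* Let $\nu$ be the middle-third Cantor measure: $k=1$, maps $x/3$ and $x/3+2/3$, weights $\frac12,\frac12$. It is the law of $\sum_{j\ge1}2a_j3^{-j}$ with independent fair $a_j\in\{0,1\}$, so
$$|\widehat\nu(x)|=\prod_{j\ge1}\Big|\frac{1+e^{-4\pi i x3^{-j}}}2\Big|=\prod_{j\ge1}|\cos(2\pi x3^{-j})|. \tag{3}$$
Hence $|\widehat\nu(3x)|=|\cos 2\pi x|\,|\widehat\nu(x)|$, and $|\widehat\nu(3^l)|=|\widehat\nu(1)|$ for all $l\ge 0$. No factor $\cos(2\pi 3^{-j})$ vanishes and the factors tend to $1$ geometrically fast, so $\widehat\nu(1)\ne0$. Thus $\widehat\nu$ does not tend to $0$ at infinity; one can only hope that bad frequencies are rare.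

*Unit balls or Lebesgue measure.* The property is equivalent to: for every $\varepsilon$ there is $\delta$ with $|E_\delta(R)|\ll_\varepsilon R^\varepsilon$ for large $R$. One direction is clear. For the other, let the support lie in $\overline B(0,D)$ with $D\ge1$. Then $\widehat\mu$ is $2\pi D$-Lipschitz. Given $\varepsilon$, take $\delta$ for $\varepsilon/2$ and put $\delta'=\min(\delta/2,\varepsilon/(2k))$. Let $\Xi\subset E_{\delta'}(R)$ be a maximal subset with mutual distances $\ge1$; then the unit balls around $\Xi$ cover $E_{\delta'}(R)$. The balls of radius $R^{-\delta'}/(4\pi D)$ around $\Xi$ are disjoint, and on them $|\widehat\mu|\ge\frac12R^{-\delta'}\ge(R+1)^{-\delta}$ for large $R$, so they lie in $E_\delta(R+1)$. Hence $\#\Xi\cdot R^{-k\delta'}\ll R^{\varepsilon/2}$, and $\#\Xi\ll R^{\varepsilon}$.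

## 2. Lebesgue and Cantor measure by hand

*Lebesgue measure on $[0,1]$* is self-similar under $x/2$ and $x/2+1/2$ with weights $\frac12,\frac12$, and $|\widehat\mu(\xi)|=|\sin\pi\xi|/(\pi|\xi|)$ for $\xi\neq 0$. If $|\widehat\mu(\xi)|\ge R^{-\delta}$, then $|\xi|\le R^\delta/\pi$. So $\ll R^\delta$ intervals suffice, and $\delta=\varepsilon$ works.

*The Cantor measure $\nu$.* Let us bound a high moment. Fix $n\ge1$, put $F(y)=\cos^{2n}(2\pi y)$, and keep only the factors $j\le L$ of (3). With $x=3^Ly$,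
$$\int_0^{3^L}|\widehat\nu(x)|^{2n}dx\le 3^LI_L,\qquad I_L=\int_0^1\prod_{i=0}^{L-1}F(3^iy)\,dy .$$
Substitute $y=(y'+a)/3$ with $a\in\{0,1,2\}$. Since $F$ has period $1$,
$$I_L=\frac13\int_0^1\Big(\sum_{a=0}^2F\big(\tfrac{y'+a}3\big)\Big)\prod_{i=0}^{L-2}F(3^iy')\,dy'.$$
The three angles $2\pi(y'+a)/3$ are spaced by $\pi/3$ modulo $\pi$. The set where $|\cos|>\sqrt3/2$ is, modulo $\pi$, an open interval of length $\pi/3$, so it contains at most one of them. The bracket is therefore at most $1+2(3/4)^n$. By induction,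
$$\int_0^{3^L}|\widehat\nu|^{2n}dx\le\big(1+2(\tfrac34)^n\big)^L=(3^L)^{\alpha_n},\qquad \alpha_n=\log_3\big(1+2(\tfrac34)^n\big)\to0 .$$
Choosing $L$ with $R\le3^L<3R$, Chebyshev's inequality gives $|E_\delta(R)|\le2R^{2n\delta}(3R)^{\alpha_n}$. Take $n$ with $\alpha_n\le\varepsilon/2$ and $\delta=\varepsilon/(4n)$; this gives $|E_\delta(R)|\ll R^\varepsilon$.

The computation suggests aiming at: for every $\epsilon>0$ there is $n$ with $\int_{|\xi|<R}|\widehat\mu|^{2n}\ll R^{\epsilon}$. The proof above used that $\widehat\nu$ is a *product* over scales.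

## 3. Words stopped at a given scale, and the spectral gap

Write $e(x)=e^{2\pi ix}$ and let $B(y,r)$ be the open ball. Constants implied by $\ll$ may depend on $\mu$ and $k$; other dependence is indicated. We use these textbook facts.

* A ball of radius $ar$ with $a\ge1$ is covered by $(3a)^k$ open balls of radius $r$: take a maximal subset with mutual distances $\ge r$; the balls of radius $r/2$ around it are disjoint and lie in a ball of radius $(a+\frac12)r$, so there are at most $(2a+1)^k\le(3a)^k$ points.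
* The measure $\mu$ in (1) is unique and $\operatorname{supp}\mu$ is the compact attractor $\mathcal K=\bigcup_i f_i(\mathcal K)$ (Hutchinson, 1981). Fix $D\ge1$ with $\mathcal K\subset\overline B(0,D)$. Then $\widehat\mu$ is $2\pi D$-Lipschitz.
* $\widehat{\mu^{*n}}=\widehat\mu^{\,n}$, and $\varphi(x)=e^{\pi}e^{-\pi|x|^2}$ satisfies $\widehat\varphi=\varphi$, $\varphi\ge1$ on $B(0,1)$, and $\|\widehat\varphi\|_\infty=\|\widehat\varphi\|_1=e^\pi$.

Let $A_i=r_iO_i$. For a word $w=w_1\cdots w_\ell$ put $f_w=f_{w_1}\circ\cdots\circ f_{w_\ell}$, so that $f_w(x)=A_wx+t_w$ with $A_w=A_{w_1}\cdots A_{w_\ell}$, and put $r_w=\prod r_{w_j}$, $p_w=\prod p_{w_j}$. Let $w^-$ be $w$ without its last letter, and $r_*=\min r_i$.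

**Definition.** $W_1=\{\emptyset\}$, and for $0<t<1$, $W_t$ is the set of words $w$ with $r_w\le t<r_{w^-}$.

Example: for $f_1(x)=x/2$, $f_2(x)=x/3+2/3$ and $t=0.4$ we get $W_t=\{2,11,12\}$, with ratios $\frac13,\frac14,\frac16$ and total weight $p_2+p_1^2+p_1p_2=1$.

Always $r_*t<r_w\le t$ for $w\in W_t$. Each infinite word has exactly one prefix in $W_t$. Start from $\mu=(f_\emptyset)_*\mu$ and keep replacing $(f_v)_*\mu$ by $\sum_ip_i(f_{vi})_*\mu$ as long as $r_v>t$. This stops, and gives $\sum_{w\in W_t}p_w=1$ and $\mu=\sum_{w\in W_t}p_w(f_w)_*\mu$. Taking Fourier transforms,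
$$\widehat\mu(\xi)=\sum_{w\in W_t}p_w\,e(-\langle\xi,t_w\rangle)\,\widehat\mu(A_w^T\xi),\qquad |A_w^T\xi|=r_w|\xi|. \tag{4}$$

**Lemma 1.** If $\mu$ is irreducible, then $\mu(W)=0$ for every proper affine subspace $W$.

*Proof.* Let $d$ be the least dimension of an affine subspace of positive measure, and suppose $d<k$. Two distinct $d$-dimensional affine subspaces meet in an empty or lower-dimensional one, a null set. So for each $c>0$ at most $1/c$ of them have mass $\ge c$. Hence the maximal mass $\beta>0$ of a $d$-dimensional affine subspace is attained, on a finite nonempty family $\mathcal W$. If $W\in\mathcal W$, then $\beta=\mu(W)=\sum_ip_i\,\mu(f_i^{-1}W)$ with every $\mu(f_i^{-1}W)\le\beta$ and all $p_i>0$. So each $f_i^{-1}W$ lies in $\mathcal W$. The injective map $W\mapsto f_i^{-1}W$ thus permutes the finite set $\mathcal W$, and so does $W\mapsto f_w^{-1}W$ for every word $w$.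

Fix $W\in\mathcal W$ and a nonempty word $w$. Some power satisfies $f_w^N(W)=W$. Iterating $f_w^N$ from a point of $W$, we stay in the closed set $W$ and converge to the fixed point $x_w$ of $f_w$. So $x_w\in W$. Now $x_w\in\mathcal K$, hence $x_w=f_w(x_w)\in f_w(\mathcal K)$. Every point of $\mathcal K$ lies in $f_w(\mathcal K)$ for arbitrarily long $w$, and $\operatorname{diam}f_w(\mathcal K)\to0$ as the length grows. So the points $x_w$ are dense in $\mathcal K$, and $\operatorname{supp}\mu=\mathcal K\subset W$, contradicting irreducibility. $\square$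

**Lemma 2.** If $\mu$ is irreducible, then $\sup_{|\xi|\ge c}|\widehat\mu(\xi)|<1$ for every $c>0$.

*Proof.* If $|\widehat\mu(\xi)|=1$ with $\xi\ne0$, then $e(-\langle\xi,x\rangle)$ is $\mu$-a.e. constant. So $\mu$ is carried by countably many parallel hyperplanes $\langle\xi,x\rangle\in a+\mathbb Z$, which are null by Lemma 1: a contradiction. So $|\widehat\mu|<1$ off $0$. For $|\xi|\ge c$ apply (4) with $t=c/|\xi|\le1$: $|\widehat\mu(\xi)|\le\sum p_w|\widehat\mu(A_w^T\xi)|$, where $r_*c\le|A_w^T\xi|\le c$. Hence $|\widehat\mu(\xi)|\le\max_{r_*c\le|\zeta|\le c}|\widehat\mu(\zeta)|<1$ by continuity and compactness. $\square$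

## 4. Why one use of the gap gives nothing, and where the product is lost

For the Cantor measure each scale contributed a factor. Take instead $f_1(x)=x/2$, $f_2(x)=x/3+2/3$. Then
$$\widehat\mu(\xi)=p_1\widehat\mu(\xi/2)+p_2\,e(-2\xi/3)\,\widehat\mu(\xi/3).$$
The values of $\widehat\mu$ on the right are taken at different points, so nothing can be factored out. With rotations the points $A_w^T\xi$ do not even lie on one line. Taking absolute values in (4) gives $|\widehat\mu(\xi)|\le\sum p_w|\widehat\mu(A_w^T\xi)|$; the phases, which carried the gain, are gone.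

What survives is Lemma 2: $|\widehat\mu|\le e^{-\lambda}$ for $|\xi|\ge1$, some $\lambda>0$. Used once, it gives $\int_{|\xi|<R}|\widehat\mu|^{2n}\ll1+e^{-2\lambda n}R^k$, so Chebyshev yields
$$|E_\delta(R)|\ll R^{2n\delta}+R^k\big(e^{-\lambda}R^{\delta}\big)^{2n}.$$
For fixed $\delta>0$ and $R>e^{\lambda/\delta}$ the second term exceeds $R^k$, the trivial bound. The gap was used at one scale only. It has to act at every scale between $1$ and $1/R$.

We arrange this in physical space. Let $X=X_1+\dots+X_n$ be a sum of independent variables of law $\mu$, so that $X\sim\mu^{*n}$. Stop *each* $X_j$ at the same scale $t$, with its own random word $w_j\in W_t$. Once all words are fixed, the Fourier transform of the law of $X$ is, up to a phase, the product $\prod_j\widehat\mu(A_{w_j}^T\xi)$. The $A_{w_j}$ may be quite different. But for $|\xi|>1/t$ *every* factor has $|A_{w_j}^T\xi|>r_*$, so the product is at most $e^{-\lambda n}$. No phases are needed: the gain comes from the $n$ independent copies. A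 further point makes the bound iterate: the words determine $X$ up to $2nDt$, so only words that bring $X$ near the target ball matter.

## 5. Proof of Theorem A

By Lemma 2 fix $\lambda>0$ with $|\widehat\mu(\xi)|\le e^{-\lambda}$ for $|\xi|\ge r_*$. Fix $n\ge1$, and put
$$\rho=e^{-\lambda n/k}<1,\qquad Q(s)=\sup_y\mu^{*n}(B(y,s)).$$
The aim is $Q(s)\ll s^{k-\text{small}}$. For $n=1$ this can fail: a level-$l$ Cantor interval has length $3^{-l}$ and $\nu$-mass $2^{-l}$, so the exponent is at most $\log2/\log3$.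

**Step 1: from scale $t$ to scale $\rho t$.** This step uses the gap at one scale. We show that for $0<t\le1$ and all $y$,
$$\mu^{*n}(B(y,\rho t))\le C_1\rho^k\,\mu^{*n}(B(y,3nDt)),\qquad C_1=C_1(k). \tag{5}$$
Write $X_j=f_{w_j}(Y_j)$, where $w_j\in W_t$ is chosen with probability $p_{w_j}$, $Y_j\sim\mu$, and everything is independent. Since $\mu=\sum_{W_t}p_w(f_w)_*\mu$, we have $X=\sum_jX_j\sim\mu^{*n}$. Condition on $\mathbf w=(w_1,\dots,w_n)$ and put $y'=y-\sum_jt_{w_j}$. Since $\varphi\ge1$ on $B(0,1)$, Fourier inversion for $\varphi$ gives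
$$P(X\in B(y,\rho t)\mid\mathbf w)\le E\,\varphi\Big(\frac{\sum_jA_{w_j}Y_j-y'}{\rho t}\Big)\le\int(\rho t)^k\widehat\varphi(\rho t\xi)\prod_j|\widehat\mu(A_{w_j}^T\xi)|\,d\xi .$$
With $\zeta=t\xi$ the last integral is
$$\rho^k\int\widehat\varphi(\rho\zeta)\prod_j|\widehat\mu(t^{-1}A_{w_j}^T\zeta)|\,d\zeta .$$
The region $|\zeta|\le1$ contributes at most $e^\pi|B(0,1)|\rho^k$. If $|\zeta|>1$, then $|t^{-1}A_{w_j}^T\zeta|=t^{-1}r_{w_j}|\zeta|>r_*$ for every $j$, so the product is at most $e^{-\lambda n}$. This region contributes at most $e^{-\lambda n}\rho^k\int\widehat\varphi(\rho\zeta)\,d\zeta=e^\pi e^{-\lambda n}=e^\pi\rho^k$. So the conditional probability is at most $C_1\rho^k$ with $C_1=e^\pi(1+|B(0,1)|)$.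

This bound alone does not involve $t$. Call $\mathbf w$ *relevant* if its conditional probability is nonzero. For relevant $\mathbf w$ there are $Y_j\in\mathcal K$ with $|\sum_jf_{w_j}(Y_j)-y|<\rho t$. For any other $Y_j'\in\mathcal K$ we have $|f_{w_j}(Y'_j)-f_{w_j}(Y_j)|\le2Dt$, so
$$\Big|\sum_jf_{w_j}(Y'_j)-y\Big|<\rho t+2nDt\le3nDt .$$
So relevant words force $X\in B(y,3nDt)$, and $P(\mathbf w\text{ relevant})\le\mu^{*n}(B(y,3nDt))$. Averaging the conditional bound over the relevant $\mathbf w$ gives (5).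

**Step 2: iteration.** This step turns the one-scale gain into a power. Cover $B(y,3nDt)$ by $(9nD)^k$ open balls of radius $t$. Then (5) gives, with $C_3=C_1(9D)^k\ge1$,
$$Q(\rho t)\le C_3n^k\rho^kQ(t)\qquad(0<t\le1).$$
Iterating from $t=1$, $Q(\rho^l)\le(C_3n^k\rho^k)^l$. Define $\varepsilon_n$ by $\rho^{-\varepsilon_n}=C_3n^k$, that is
$$\varepsilon_n=\frac{k\log(C_3n^k)}{\lambda n}\longrightarrow0 .$$
If $\rho^{l+1}<s\le\rho^l$, then $Q(s)\le Q(\rho^l)\le\rho^{-l\varepsilon_n}\rho^{kl}\le s^{-\varepsilon_n}(s/\rho)^k$. Hence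
$$Q(s)\ll_ns^{k-\varepsilon_n}\qquad(0<s\le1). \tag{6}$$
The gain per step is exponential in $n$, the loss only polynomial. So a large *fixed* $n$ suffices.

**Step 3: back to a moment of $\widehat\mu$.** This step converts (6) into frequency information. Let $\nu=\mu^{*n}$ and $R\ge1$. Since $e^{\pi}e^{-\pi|\xi|^2/R^2}\ge1$ for $|\xi|<R$,
$$\int_{|\xi|<R}|\widehat\mu|^{2n}d\xi\le e^\pi\int e^{-\pi|\xi|^2/R^2}|\widehat\nu|^2d\xi=e^\pi R^k\iint e^{-\pi R^2|x-y|^2}d\nu(x)\,d\nu(y).$$
For fixed $x$, the $y$ with $j\le R|x-y|<j+1$ lie in $B(x,(j+1)/R)$, of $\nu$-mass at most $(3(j+1))^kQ(1/R)$. So the right side is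
$$\ll R^k\sum_{j\ge0}e^{-\pi j^2}(j+1)^kQ(1/R)\ll_nR^{\varepsilon_n}.$$

**Step 4: counting unit balls.** Let $\Xi\subset E_\delta(R)$ be a maximal subset with mutual distances $\ge1$; the unit balls around $\Xi$ cover $E_\delta(R)$. The balls of radius $R^{-\delta}/(4\pi D)$ around $\Xi$ are disjoint, lie in $|\xi|<R+1$, and $|\widehat\mu|\ge\frac12R^{-\delta}$ on them by the Lipschitz bound. By Step 3 with $R+1$ in place of $R$,
$$\#\Xi\cdot R^{-k\delta}\cdot R^{-2n\delta}\ll_nR^{\varepsilon_n},\qquad\text{that is}\qquad\#\Xi\ll_nR^{(2n+k)\delta+\varepsilon_n}.$$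
Given $\varepsilon>0$, choose $n$ with $\varepsilon_n\le\varepsilon/2$ and then $\delta=\varepsilon/(2(2n+k))$. Then $\#\Xi\ll_\varepsilon R^\varepsilon$. $\square$

## 6. The sharp order: Theorems B, C, D

How does $\delta$ depend on $\varepsilon$? In Section 5, $\varepsilon_n\le\varepsilon/2$ forces $n$ to be at least of order $\varepsilon^{-1}\log(1/\varepsilon)$, so that argument gives $\delta$ of order at most $\varepsilon^2/\log(1/\varepsilon)$. The loss comes from the covering factor $n^k$ paid at every scale. A different argument gives the right order.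

**Theorem B.** Let $\mu$ be irreducible self-similar on $\mathbb R^k$. There are $C,\delta_0>0$ depending only on $\mu$ (with $\delta_0\le1/2$) such that for all $0<\delta\le\delta_0$ and all $R\ge2$, the set $\{|\xi|<R:|\widehat\mu(\xi)|\ge R^{-\delta}\}$ is covered by at most $R^{C\delta\log(1/\delta)}$ unit balls.

**Corollary.** Let $\mu$ be irreducible self-similar on $\mathbb R^k$. There are $C',c'>0$ depending only on $\mu$ such that for every $q>0$, $\int_{|\xi|<R}|\widehat\mu|^q\,d\xi\ll_qR^{C'e^{-c'q}}$ for $R\ge2$. Moreover $\sup_y\mu^{*n}(B(y,s))\ll_ns^{k-C'e^{-c'n}}$ for $0<s\le1/2$ and every $n\ge1$.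

**Theorem C.** For every $k$ there is an irreducible self-similar $\mu$ on $\mathbb R^k$ such that, for each $0<\delta<1/2$ and $R\ge R_0(\delta)$, at least $\frac\delta3R^{\frac\delta2\log(1/\delta)}$ unit balls are needed to cover the set in Theorem B. For this $\mu$, $\int_{|\xi|<R}|\widehat\mu|^q\gg_qR^{e^{-2(q+k)-2}}$ for every $q>0$. So the orders $\delta\log(1/\delta)$ and $e^{-cq}$ cannot be improved in general.

**Theorem D.** For a self-similar measure $\mu$ on $\mathbb R^k$ the following are equivalent: (a) $\mu$ is irreducible; (b) $\mu$ has polynomial Fourier decay on average; (c) the conclusion of Theorem B holds; (d) $\sup_{|\xi|\ge1}|\widehat\mu(\xi)|<1$; (e) for every $\varepsilon>0$ there is $n$ with $\sup_y\mu^{*n}(B(y,s))\ll s^{k-\varepsilon}$ as $s\to0$.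

*Where a direct attack on Theorem B gets stuck.* By (4) and Cauchy–Schwarz, $|\widehat\mu(\xi)|^2\le\sum_{w\in W_t}p_w|\widehat\mu(A_w^T\xi)|^2$, and the right side tends to grow as $t$ decreases. If $|\widehat\mu(\xi)|\ge R^{-\delta}$, it can grow by a definite factor at only $O(\delta\log R)$ of the scales. Where it does not grow, we are near equality in Cauchy–Schwarz, so the terms $e(-\langle z,t_v\rangle)\widehat\mu(A_v^Tz)$ are nearly constant in $v$. If this happens at two points $z,z'$ with $\tau=z'-z$ of size about $1$, and if $\widehat\mu(A_v^Tz')\approx\widehat\mu(A_v^Tz)$, then dividing shows that $e(-\langle\tau,t_v\rangle)$ is nearly constant, hence $|\widehat\mu(\tau)|\approx1$, against Lemma 2. So such pairs should not exist, and the bad set should be sparse at most scales. The obstacle is the "if": the Lipschitz bound gives an *additive* error $2\pi D|A_v^T\tau|$, while the quantities compared may be as small as a power of $R^{-1}$. We need an error proportional to the quantities themselves,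 so we replace $|\widehat\mu|$ by a majorant that varies slowly in the multiplicative sense.

## 7. A slowly varying majorant

From here to the end of Section 10, $\mu$ is irreducible. Put
$$g(\xi)=\sup_{\eta\in\mathbb R^k}\frac{|\widehat\mu(\xi-\eta)|}{1+|\eta|},\qquad G=g^2 .$$
Taking $\eta=\xi$ gives $g(\xi)\ge1/(1+|\xi|)>0$. The quotient is continuous in $\eta$ and tends to $0$ as $|\eta|\to\infty$, so the supremum is attained; also $g\le1$. Example: for Lebesgue measure on $[0,1]$ and an integer $l\ge1$, $\widehat\mu(l)=0$, but $\eta=\frac12$ gives $g(l)\ge\frac23\cdot\frac1{\pi(l-1/2)}$. The zeros have been filled in.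

**Lemma 3.** The function $g$ has the following properties.

* (i) $|\widehat\mu|\le g$.
* (ii) $g(\xi+\tau)\le(1+|\tau|)\,g(\xi)$.
* (iii) There is $C_0=C_0(\mu)$ with $|\widehat\mu(\xi)-\widehat\mu(\xi')|\le C_0|\xi-\xi'|(1+|\xi-\xi'|)\,g(\xi)$.
* (iv) For $t\in(0,1]$ and all $\xi,\eta$, both $|\widehat\mu(\xi-\eta)|^2$ and $\sum_{w\in W_t}p_w|\widehat\mu(A_w^T(\xi-\eta))|^2$ are at most $(1+t|\eta|)^2\sum_{w\in W_t}p_wG(A_w^T\xi)$. Consequently $G(\xi)\le\sum_{w\in W_t}p_wG(A_w^T\xi)$.

*Proof.* (i) Take $\eta=0$.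

(ii) $|\widehat\mu(\xi+\tau-\eta)|\le g(\xi)(1+|\eta-\tau|)\le g(\xi)(1+|\eta|)(1+|\tau|)$. Divide by $1+|\eta|$ and take the supremum.

(iii) Let $\chi\in C_c^\infty$ with $\chi=1$ on a neighborhood of $\mathcal K$. Then $\mu=\chi\mu$, so $\widehat\mu=\widehat\chi*\widehat\mu$. Differentiating the Schwartz function $\widehat\chi$,
$$|\nabla\widehat\mu(\zeta)|\le\int|\nabla\widehat\chi(\eta)|\,|\widehat\mu(\zeta-\eta)|\,d\eta\le C_0\,g(\zeta),\qquad C_0=\int|\nabla\widehat\chi(\eta)|(1+|\eta|)\,d\eta .$$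
Integrate along the segment from $\xi$ to $\xi'$, where $g\le(1+|\xi-\xi'|)g(\xi)$ by (ii).

(iv) By the definition of $g$ and $|A_w^T\eta|\le t|\eta|$, $|\widehat\mu(A_w^T\xi-A_w^T\eta)|\le(1+t|\eta|)\,g(A_w^T\xi)$. Square and average to bound the sum. By (4) and Cauchy–Schwarz, $|\widehat\mu(\xi-\eta)|^2$ is at most that sum. Divide by $(1+|\eta|)^2\ge(1+t|\eta|)^2$ and take the supremum over $\eta$. $\square$

In (iv) the factor $(1+t|\eta|)^2$ has $t$ in it, whereas $g$ carries the weight $1+|\eta|$. This surplus will force the maximizing $\eta$ to be small wherever there is no growth.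

**The averages $M_t$.** Let $M_t(\xi)=\sum_{w\in W_t}p_wG(A_w^T\xi)$. Then $0<M_t\le1$, $M_1=G\ge|\widehat\mu|^2$, and $M_1\le M_t$ by (iv). We compare two scales $t$ and $st$ with $0<s\le r_*$. For $u\in W_t$ we have $r_u>r_*t\ge st$. So every word of $W_{st}$ has a prefix $u\in W_t$, strictly shorter, and the remainder $v$ satisfies $r_v\le st/r_u<r_{v^-}$. Conversely each such $uv$ lies in $W_{st}$. Thus $W_{st}=\bigsqcup_{u\in W_t}uV_u$ with $V_u=W_{st/r_u}$, and
$$M_{st}(\xi)=\sum_{u\in W_t}p_uB_u(\xi),\qquad B_u(\xi)=\sum_{v\in V_u}p_vG(A_v^TA_u^T\xi)\ \ge\ G(A_u^T\xi), \tag{7}$$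
the inequality by (iv) at scale $st/r_u$. In particular $M_t\le M_{st}$. For $v\in V_u$ we have $r_v\le st/r_u\le\sigma:=s/r_*$.

## 8. Two frequencies without growth are not at distance about $1/t$

**Proposition 4.** There are $h\in\mathbb N$ and $\kappa\in(0,1)$ such that, with $s=2^{-h}\le r_*$, the following holds for all $t\in(0,1]$. If $M_t(\xi)\ge(1-\kappa)M_{st}(\xi)$ and $M_t(\xi')\ge(1-\kappa)M_{st}(\xi')$, then $|\xi-\xi'|\notin[1/t,2/t]$.

*Proof.* By Lemma 2, $\sup_{|\tau|\ge r_*/2}|\widehat\mu(\tau)|=1-\gamma$ with $0<\gamma\le1$. Choose $\kappa$ and then $s=2^{-h}$ so small that $\sigma=s/r_*\le\frac14$, $s\le\frac18$, $48\kappa\le r_*$, $24\kappa\le1$ and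
$$a^2+6\pi D\sigma<\gamma,\qquad a:=32\sqrt\kappa+24C_0\sigma . \tag{8}$$
Suppose, for contradiction, that both hypotheses hold and $1/t\le|\xi-\xi'|\le2/t$.

**Step 1: one word $u$ that is good for both frequencies.** The hypotheses concern averages over $u\in W_t$; we want a single $u$. For $u\in W_t$ and $v\in V_u$ we have $|A_{uv}^T(\xi-\xi')|\le st\cdot2/t=2s$. By (ii), $B_u(\xi')\le(1+2s)^2B_u(\xi)\le2B_u(\xi)$, and symmetrically. Put $q_u=p_uB_u(\xi)$, $q'_u=p_uB_u(\xi')$, and write $q(U)=\sum_{u\in U}q_u$, and likewise $q'(U)$. By (7) and the hypothesis,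
$$\sum_uq_u\Big(1-\frac{G(A_u^T\xi)}{B_u(\xi)}\Big)=M_{st}(\xi)-M_t(\xi)\le\kappa\,q(W_t),$$
with nonnegative terms. So $U=\{u:G(A_u^T\xi)<(1-6\kappa)B_u(\xi)\}$ has $q(U)\le\frac16q(W_t)$. The corresponding set $U'$ for $\xi'$ has $q'(U')\le\frac16q'(W_t)$, hence
$$q(U')\le2q'(U')\le\tfrac13q'(W_t)\le\tfrac23q(W_t).$$
Since $\frac16+\frac23<1$, some $u$ lies outside $U\cup U'$. Fix it, and write $\zeta=A_u^T\xi$, $\zeta'=A_u^T\xi'$, $B=B_u(\xi)$, $B'=B_u(\xi')$. Then
$$r_*\le|\zeta-\zeta'|\le2,\quad G(\zeta)\ge(1-6\kappa)B,\quad G(\zeta')\ge(1-6\kappa)B',\quad B'\le2B .$$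

**Step 2: the maximizers are near $0$.** This lets us return from $g$ to $\widehat\mu$. Let $\eta$ attain $g(\zeta)$, so $|\widehat\mu(\zeta-\eta)|^2=(1+|\eta|)^2G(\zeta)$. By (iv) at scale $st/r_u\le\sigma$,
$$(1-6\kappa)(1+|\eta|)^2B\le|\widehat\mu(\zeta-\eta)|^2\le(1+\sigma|\eta|)^2B .$$
As $1-6\kappa\le\sqrt{1-6\kappa}$, this gives $(1-6\kappa)(1+|\eta|)\le1+\sigma|\eta|$, or $(1-6\kappa-\sigma)|\eta|\le6\kappa$. Since $6\kappa,\sigma\le\frac14$, $|\eta|\le12\kappa$. Likewise the maximizer $\eta'$ for $\zeta'$ has $|\eta'|\le12\kappa$. Put $z=\zeta-\eta$, $z'=\zeta'-\eta'$, $\tau=z'-z$. Then $r_*/2\le r_*-24\kappa\le|\tau|\le2+24\kappa\le3$.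

**Step 3: near-constancy in $v$.** This is near-equality in Cauchy–Schwarz. For $v\in V_u$ let $b_v=e(-\langle z,t_v\rangle)\widehat\mu(A_v^Tz)$ and $b'_v=e(-\langle z',t_v\rangle)\widehat\mu(A_v^Tz')$. By (4), $\widehat\mu(z)=\sum_vp_vb_v$ and $\widehat\mu(z')=\sum_vp_vb'_v$. By (iv), $\sum_vp_v|b_v|^2\le(1+12\kappa)^2B\le(1+36\kappa)B$, while $|\widehat\mu(z)|^2=(1+|\eta|)^2G(\zeta)\ge(1-6\kappa)B$. Let $\|\cdot\|$ be the $L^2$ norm on $V_u$ with weights $p_v$. Since $\|b-\widehat\mu(z)\|^2=\|b\|^2-|\widehat\mu(z)|^2$, and similarly for $b'$,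
$$\|b-\widehat\mu(z)\|^2\le42\kappa B,\qquad\|b'-\widehat\mu(z')\|^2\le42\kappa B'\le84\kappa B .$$

**Step 4: the phases are nearly constant.** We compare $b'$ with $b$. Let $\omega_v=e(-\langle\tau,t_v\rangle)$. Then $b'_v-\omega_vb_v=e(-\langle z',t_v\rangle)\big(\widehat\mu(A_v^Tz')-\widehat\mu(A_v^Tz)\big)$. Since $|A_v^T\tau|\le3\sigma\le1$ and $|A_v^T\eta|\le1$, (iii) and then (ii) give
$$|b'_v-\omega_vb_v|\le C_0\cdot3\sigma\cdot2\cdot g(A_v^Tz)\le12C_0\sigma\,g(A_v^T\zeta).$$
The error is proportional to $g$: this is what the majorant was built for. Squaring and averaging, $\|b'-\omega b\|\le12C_0\sigma B^{1/2}$. By the triangle inequality and $|\omega_v|=1$,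
$$\|\widehat\mu(z')-\omega\,\widehat\mu(z)\|\le\big(\sqrt{84\kappa}+12C_0\sigma+\sqrt{42\kappa}\big)B^{1/2}\le(16\sqrt\kappa+12C_0\sigma)B^{1/2}.$$
Divide by $|\widehat\mu(z)|\ge\sqrt{1-6\kappa}\,B^{1/2}\ge\frac12B^{1/2}$, and put $c=\widehat\mu(z')/\widehat\mu(z)$: then $\|\omega-c\|\le a$. The mean minimizes the mean square distance to a constant, so
$$1-\Big|\sum_vp_v\omega_v\Big|^2\le\|\omega-c\|^2\le a^2 .$$
By (8), $a^2<1$, and so $|\sum_vp_v\omega_v|\ge\sqrt{1-a^2}\ge1-a^2$.

**Step 5: contradiction with the gap.** By (4), $\widehat\mu(\tau)=\sum_vp_v\omega_v\widehat\mu(A_v^T\tau)$, and $|\widehat\mu(A_v^T\tau)-1|\le2\pi D\cdot3\sigma$. So $|\widehat\mu(\tau)|\ge1-a^2-6\pi D\sigma>1-\gamma$ although $|\tau|\ge r_*/2$. This contradicts the choice of $\gamma$. $\square$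

## 9. Counting along dyadic scales: proof of Theorem B

Let $R\ge2$, let $E=E_\delta(R)$, and let $\Xi\subset E$ be a maximal subset with mutual distances $\ge1$, so that $E$ is covered by $\#\Xi$ unit balls. Put $J=\lceil\log_2(2R)\rceil$. Then $\log R\le J\le\log_2R+2\le5\log R$, the last inequality because $\log R\ge\log2$. All distances in $\Xi$ are less than $2R\le2^J$.

**Step 1: few scales with growth.** For $\xi\in\Xi$ let
$$\beta(\xi)=\{0\le j<J:\ M_{2^{-j}}(\xi)<(1-\kappa)M_{2^{-j-h}}(\xi)\}.$$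
Consider the $j$ in one residue class mod $h$, with first index $j_0$. By Section 7 the ratios $M_{2^{-j}}/M_{2^{-j-h}}$ are at most $1$; those with $j\in\beta(\xi)$ are less than $1-\kappa$. Their product telescopes. Since all $M\le1$, if the class contains $i$ elements of $\beta(\xi)$, then
$$R^{-2\delta}\le|\widehat\mu(\xi)|^2\le M_1(\xi)\le M_{2^{-j_0}}(\xi)\le(1-\kappa)^i\le e^{-\kappa i}.$$
So $i\le2\delta\log R/\kappa$, and summing over the $h$ classes,
$$\#\beta(\xi)\le T:=c_5\,\delta\log R,\qquad c_5=2h/\kappa\ge1 .$$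

**Step 2: few points with a given set of growing scales.** Fix $\beta$, let $\Xi_\beta=\{\xi\in\Xi:\beta(\xi)=\beta\}$, and let $P_j$ be the largest cardinality of a subset of $\Xi_\beta$ with all pairwise distances $<2^j$. Then $P_0\le1$ and $P_J=\#\Xi_\beta$. If $j\notin\beta$, Proposition 4 with $t=2^{-j}$ shows that no pairwise distance in $\Xi_\beta$ lies in $[2^j,2^{j+1}]$. So a subset with distances $<2^{j+1}$ has distances $<2^j$, and $P_{j+1}\le P_j$. If $j\in\beta$, a subset with distances $<2^{j+1}$ lies in a ball of radius $2^{j+1}$, which is covered by $C_4=18^k$ balls of radius $2^j/3$, hence of diameter $<2^j$. So $P_{j+1}\le C_4P_j$. Altogether $\#\Xi_\beta\le C_4^{\#\beta}\le C_4^{T}$.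

**Step 3: summing over $\beta$.** Suppose $c_5\delta\le1$; then $0<T\le\log R\le J$. For real $0<T\le J$,
$$\sum_{i\le T}\binom Ji\le\sum_{i}\binom Ji\Big(\frac TJ\Big)^{i-T}=\Big(\frac JT\Big)^T\Big(1+\frac TJ\Big)^J\le\Big(\frac{eJ}T\Big)^T .$$
Here $eJ/T\le5e/(c_5\delta)\le14/\delta$. Hence
$$\#\Xi\le C_4^T(14/\delta)^T=R^{\,c_5\delta\log(14C_4/\delta)} .$$
Let $\delta_0=\min(1/c_5,1/2)$. For $\delta\le\delta_0$ we have $\log(1/\delta)\ge\log2$, so $\log(14C_4/\delta)\le(1+\log(14C_4)/\log2)\log(1/\delta)$. Theorem B follows with $C=c_5(1+\log(14C_4)/\log2)$. $\square$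

## 10. Moments and convolution powers: proof of the Corollary

**Step 1: the moment bound for $q\ge k/\delta_0$.** We slice by the size of $|\widehat\mu|$. The set $\{|\xi|<R:|\widehat\mu|<R^{-\delta_0}\}$ contributes $\ll R^{k-q\delta_0}\le1$. Split $[0,\delta_0]$ into finitely many (depending on $q$) intervals of equal length $\theta\le(C/q)e^{-q/C}$. On the set where $R^{-(j+1)\theta}\le|\widehat\mu|\le R^{-j\theta}$, put $\delta=(j+1)\theta\le\delta_0$. By Theorem B its measure is $\ll R^{C\delta\log(1/\delta)}$, and there $|\widehat\mu|^q\le R^{q\theta-q\delta}$. So the contribution is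
$$\ll R^{\,q\theta+\max_{\delta>0}(C\delta\log(1/\delta)-q\delta)} .$$
The derivative of $C\delta\log(1/\delta)-q\delta$ vanishes at $\delta=e^{-1-q/C}$, where the value is $Ce^{-1-q/C}$. With $q\theta\le Ce^{-q/C}$, the exponent is at most $2Ce^{-q/C}$.

**Step 2: small $q$.** For $q<k/\delta_0$ use the trivial exponent $k$. With $c'=1/C$ and $C'=\max(2C,\,ke^{k/(C\delta_0)})$ the bound $R^{C'e^{-c'q}}$ holds for all $q>0$.

**Step 3: convolution powers.** Put $\epsilon_n=C'e^{-c'n}$. As in Section 5, Step 1, for $0<s\le\frac12$,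
$$\mu^{*n}(B(y,s))\le s^k\int\widehat\varphi(s\xi)|\widehat\mu(\xi)|^nd\xi .$$
On $j\le s|\xi|<j+1$ we have $\widehat\varphi(s\xi)\le e^\pi e^{-\pi j^2}$. Apply the moment bound with $q=n$ and radius $(j+1)/s\ge2$:
$$\mu^{*n}(B(y,s))\ll_ns^k\sum_{j\ge0}e^{-\pi j^2}\big((j+1)/s\big)^{\epsilon_n}\ll_ns^{k-\epsilon_n}. \qquad\square$$

## 11. Sparse ternary digits: proof of Theorem C

Let $\nu$ be the Cantor measure and $\mu=\nu^{\otimes k}$. It is self-similar under the $2^k$ maps $x\mapsto x/3+\frac23a$, $a\in\{0,1\}^k$, with equal weights. Its support contains $0$ and the standard basis vectors, so it is irreducible. In Section 1 the powers of $3$ were bad frequencies; now we take sums of few powers of $3$.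

**Step 1: sums of $b$ powers of $3$ have $|\widehat\nu|\ge e^{-2b}$.** Let $x=\sum_{i<L}d_i3^i$ with $d_i\in\{0,1\}$, exactly $b$ of them equal to $1$. Modulo $1$, $x3^{-j}\equiv x_j:=\sum_{i<\min(j,L)}d_i3^{i-j}$. If no $i<j$ has $d_i=1$, the $j$-th factor in (3) is $1$. Otherwise let $i<j$ be the largest index with $d_i=1$ and put $l=j-1-i$.

* If $l=0$, then $\frac13\le x_j\le\frac12$ and $|\cos2\pi x_j|\ge\frac12$.
* If $l\ge1$, then $0\le x_j\le\frac123^{-l}\le\frac16$, so $\cos2\pi x_j\ge\frac12$. As $-\log y\le(1-y)/y\le2(1-y)$ for $\frac12\le y\le1$, we get $-\log\cos2\pi x_j\le2(1-\cos2\pi x_j)\le4\pi^2x_j^2\le\pi^29^{-l}$.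

Each of the $b$ indices $i$ is used with each $l\ge0$ at most once. Summing over $j$,
$$-\log|\widehat\nu(x)|\le b\Big(\log2+\pi^2\sum_{l\ge1}9^{-l}\Big)=b\Big(\log2+\frac{\pi^2}8\Big)\le2b .$$

**Step 2: there are many such $x$.** Let $0<\delta<\frac12$, $L=\lfloor\log_3R\rfloor$ and $b=\lfloor\frac\delta2\log R\rfloor$. Then $0\le x<3^L/2\le R/2$ and $|\widehat\nu(x)|\ge e^{-2b}\ge R^{-\delta}$. Let $\log R\ge2/\delta$, so $b\ge1$ and $\log R>4$. Then
$$\frac Lb\ge\frac2\delta\Big(\frac1{\log3}-\frac1{\log R}\Big)\ge\frac1\delta,$$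
because $1/\log3>0.9$ and $1/\log R<0.25$. The $x$ are distinct, and their number is
$$\binom Lb\ge(L/b)^b\ge\delta^{-b}\ge\delta\cdot\delta^{-\frac\delta2\log R}=\delta R^{\frac\delta2\log(1/\delta)} .$$
The points $(x,0,\dots,0)$ lie in $E_\delta(R)$, because $\widehat\mu(x,0,\dots,0)=\widehat\nu(x)$. A unit ball contains at most $3$ of these integer points. This proves the first claim with $R_0(\delta)=e^{2/\delta}$.

**Step 3: lower bound for moments.** Since $\operatorname{supp}\mu\subset\overline B(0,\sqrt k)$, $\widehat\mu$ is $2\pi\sqrt k$-Lipschitz. With $c=1/(4\pi\sqrt k)<\frac12$, we have $|\widehat\mu|\ge\frac12R^{-\delta}$ on the ball of radius $cR^{-\delta}$ around each point of Step 2. These balls are disjoint and lie in $|\xi|<R$, as $x<R/2$. So for $R\ge R_0(\delta)$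
$$\int_{|\xi|<R}|\widehat\mu|^q\,d\xi\gg_{q,\delta}R^{\frac\delta2\log(1/\delta)-(q+k)\delta} .$$
Choose $\log(1/\delta)=2(q+k)+2$. The exponent becomes $\delta(q+k+1)-\delta(q+k)=\delta=e^{-2(q+k)-2}$. For $1\le R<R_0(\delta)$ the claimed bound is trivial after changing the constant, since $|\widehat\mu|\ge\frac12$ on a fixed ball around $0$ inside $|\xi|<1$. $\square$

**Remark ($\delta$ as a function of $\varepsilon$).** Call $\delta$ admissible for $\varepsilon$ if $E_\delta(R)$ is covered by $\ll_\varepsilon R^\varepsilon$ unit balls for large $R$. For any irreducible $\mu$ and small $\varepsilon$, $\delta=\varepsilon/(3C\log(1/\varepsilon))$ is admissible: for small $\varepsilon$, $\log(1/\delta)=\log(1/\varepsilon)+\log\log(1/\varepsilon)+\log(3C)\le3\log(1/\varepsilon)$, so $C\delta\log(1/\delta)\le\varepsilon$ in Theorem B. This order is optimal in general. For the $\mu$ of Theorem C, an admissible $\delta<\frac12$ satisfies $\delta\log(1/\delta)\le2\varepsilon$. If some $\delta\ge\delta_1:=4\varepsilon/\log(1/\varepsilon)$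 were admissible, then so would be $\delta_1$, because $E_{\delta_1}(R)\subset E_\delta(R)$. But for small $\varepsilon$ we have $\delta_1<\frac12$ and $\log(1/\delta_1)=\log(1/\varepsilon)+\log\log(1/\varepsilon)-\log4>\frac12\log(1/\varepsilon)$, so $\delta_1\log(1/\delta_1)>2\varepsilon$, a contradiction.

## 12. Irreducibility as a Fourier condition: proof of Theorem D

**Step 1: (a) implies the rest.** (a)⇒(c) is Theorem B. (c)⇒(b) holds because $\delta\log(1/\delta)\to0$ as $\delta\to0$. (a)⇒(d) is Lemma 2 with $c=1$. (a)⇒(e) is (6), with $n$ so large that $\varepsilon_n\le\varepsilon$.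

**Step 2: if (a) fails, so do the rest.** Suppose $\operatorname{supp}\mu$ lies in a hyperplane $\{\langle\theta,x\rangle=c\}$ with $|\theta|=1$. Then $|\widehat\mu(x\theta)|=1$ for all real $x$, so (d) fails. As in Section 1, (b) fails: covering $\{x\theta:|x|<R\}$ needs $\gg R$ unit balls. Since (c)⇒(b), (c) fails too. Finally, $\mu^{*n}$ is carried by a bounded part of the hyperplane $\{\langle\theta,x\rangle=nc\}$, which is covered by $O_n(s^{-(k-1)})$ balls of radius $s\le1$. So some such ball has $\mu^{*n}$-mass $\gg_ns^{k-1}$. If (e) held for some $\varepsilon<1$, then for the corresponding $n$ we would have $s^{k-1}\ll s^{k-\varepsilon}$ as $s\to0$, which is false. So (e) fails. $\square$
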